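# Spaces all of whose subspaces are strongly dominated by second countable spaces

## Networks, $k$-networks, and covers ordered by compact sets

All spaces are Tychonoff. We write hL for "hereditarily Lindelöf" (every subspace is Lindelöf), hS for "hereditarily separable", and $\mathfrak c=2^\omega$. The closure $\overline A$ is taken in the space under discussion. A cluster point of a sequence $(w_m)$ is a point each of whose neighborhoods contains $w_m$ for infinitely many indices $m$. For a space $M$, $\mathcal K(M)$ is the family of all compact subsets of $M$, including $\emptyset$.

**Definition (network, cosmic).** A family $\mathcal N$ of subsets of $X$ is a *network* if for every $x\in X$ and open $U\ni x$ there is $N\in\mathcal N$ with $x\in N\subset U$. A space with a countable network is *cosmic*.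

Members of a network need not be open. In a countable space the singletons form a countable network, so every countable space is cosmic. If $X=\bigcup_n X_n$ and each subspace $X_n$ has a countable network, the union of these networks is a countable network of $X$; so a countable union of cosmic subspaces is cosmic.

**Definition ($k$-network, $\aleph_0$-space).** A family $\mathcal N$ of subsets of $X$ is a *$k$-network* if for every compact $K\subset X$ and open $U\supset K$ there is a finite $\mathcal N'\subset\mathcal N$ with $K\subset\bigcup\mathcal N'\subset U$. A space with a countable $k$-network is an *$\aleph_0$-space*.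

Taking $K=\{x\}$ shows that a $k$-network is a network, so $\aleph_0$-spaces are cosmic. A base is a $k$-network, so second countable spaces are $\aleph_0$-spaces. Here is an $\aleph_0$-space that is not second countable: let $p$ be a free ultrafilter on $\omega$ and let $X=\omega\cup\{p\}$, with points of $\omega$ isolated and sets $\{p\}\cup A$, $A\in p$, as neighborhoods of $p$. An infinite compact $K\subset X$ would contain two disjoint infinite sets $B_1,B_2\subset\omega$; one of them, say $B_1$, is not in $p$, so $\{p\}\cup(\omega\setminus B_1)$ is open and $B_1$ is an infinite closed discrete subset of $X$ inside $K$, which is impossible. So all compact sets are finite, and the singletons form a countable $k$-network. If $p$ had a countable base, then, $p$ not being isolated, a sequence of distinct points of $\omega$ would converge to $p$, giving an infinite compact set. So $X$ is not even first countable.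

**Definition (ordered by $M$).** A family $\mathcal A$ of subsets of $X$ is *ordered by $M$* if it can be indexed as $\mathcal A=\{A_K:K\in\mathcal K(M)\}$ so that $K\subset L$ implies $A_K\subset A_L$.

For $M=\omega$ (discrete), compact sets are finite, and any increasing sequence $E_0\subset E_1\subset\cdots$ gives such a family: put $A_K=E_{\max K}$ and $A_\emptyset=\emptyset$.

**Definition (domination).** A space $X$ is *$M$-dominated* if it has a cover $\mathcal F=\{F_K:K\in\mathcal K(M)\}$ by compact sets, ordered by $M$. It is *strongly $M$-dominated* if $\mathcal F$ can moreover be chosen so that every compact $P\subset X$ is contained in some $F\in\mathcal F$. It is (*strongly*) *dominated by a second countable space* if it is (strongly) $M$-dominated for some second countable $M$.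

Four examples.

1. A compact space is strongly dominated by a one-point space: put $F_K=X$.
2. A second countable $X$ is strongly $X$-dominated: put $F_K=K$.
3. If $f:M\to X$ is a continuous surjection, then $F_K=f(K)$ shows that $X$ is $M$-dominated.
4. $\mathbb Q$ is $\omega$-dominated, by increasing finite sets exhausting it. It is not strongly $\omega$-dominated: if it were, the compact sets $E_n=F_{\{0,\dots,n\}}$ would increase and every compact set would lie in some $E_n$. But compact subsets of $\mathbb Q$ have empty interior, so there are $x_n\in\mathbb Q\setminus E_n$ with $|x_n|<1/(n+1)$, and the compact set $\{0\}\cup\{x_n:n\in\omega\}$ lies in no $E_n$. By example 2, $\mathbb Q$ is strongly $\mathbb Q$-dominated.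

We recall some standard facts, with their short proofs.

**Fact 1.** If $C$ is compact and $U\supset C$ is open, there is an open $G$ with $C\subset G\subset\overline G\subset U$. (Cover $C$ by finitely many open sets whose closures lie in $U$, using regularity.)

**Fact 2.** Subspaces of cosmic spaces are cosmic, subspaces of $\aleph_0$-spaces are $\aleph_0$-spaces, and the square of a cosmic space is cosmic. A cosmic space is Lindelöf and separable, hence hL and hS. (For subspaces $Y$ take traces; in the second case, if $K\subset Y$ is compact, $U$ is open in $X$, $K\subset U\cap Y$ and $K\subset\bigcup\mathcal N'\subset U$, the traces of $\mathcal N'$ lie in $U\cap Y$ and cover $K$. For squares take products $N\times N'$. For Lindelöf: given an open cover, choose for each network member contained in some member of the cover one such member; these countably many cover. For separable: pick a point in each nonempty network member.)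

**Fact 3.** A cosmic space $X$ has a coarser second countable Tychonoff topology $\tau'$. Consequently every compact subspace of a cosmic space is second countable. (By Fact 2, $X^2\setminus\Delta$ is Lindelöf, where $\Delta$ is the diagonal. It is covered by the open sets $\{(u,v):f(u)\ne f(v)\}$, $f\in C(X)$. So countably many $f_n\in C(X)$ separate points; let $\tau'$ be the topology they generate, that is, the one making $x\mapsto(f_n(x))_n$ an embedding into $\mathbb R^\omega$. On a compact $E\subset X$ the identity to the Hausdorff space $(E,\tau')$ is a continuous bijection, hence a homeomorphism.)

**Fact 4.** In a regular hL space every open set $O$ is a countable union of closed sets. (Each $p\in O$ has an open neighborhood $G_p$ with $\overline{G_p}\subset O$; countably many $G_p$ cover the Lindelöf space $O$.)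

**Fact 5.** In a compact Hausdorff space a point $p$ that is a $G_\delta$ has a countable base. (Let $\{p\}=\bigcap_nG_n$ with $G_n$ open. Choose open $H_n\ni p$ with $\overline{H_{n+1}}\subset H_n\cap G_n$. Then $\bigcap_n\overline{H_n}=\{p\}$, so by compactness every open $U\ni p$ contains some $\overline{H_n}$.)

**Fact 6.** A Lindelöf space in which every sequence has a cluster point is compact. (It suffices to treat a countable open cover $\{U_n\}$. If it has no finite subcover, pick $x_n\notin U_0\cup\dots\cup U_n$. A cluster point lies in some $U_k$, but $x_n\notin U_k$ for $n\ge k$.)

## Does hereditary strong domination give a countable $k$-network?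

The problem, taken from the paper at https://core.ac.uk/download/pdf/82356528.pdf, is this. Suppose that every subspace of $X$ is strongly dominated by a second countable space, where the second countable space may change from subspace to subspace. Is it true in ZFC that $X$ must be an $\aleph_0$-space?

The word "every" matters. Let $X$ be the one-point compactification of an uncountable discrete space. It is strongly dominated by a point, but it is not cosmic, because it has a nonseparable subspace.

The answer is yes, with no extra axioms.

**Theorem 1 (ZFC).** If every subspace of $X$ is strongly dominated by a second countable space, then $X$ is an $\aleph_0$-space.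

**Theorem 2 (ZFC).**

(a) Every subspace of $X$ is dominated by a second countable space if and only if $X$ is cosmic.

(b) The following are equivalent: (i) every subspace of $X$ is strongly dominated by a second countable space; (ii) $X$ is strongly dominated by a second countable space and every subspace of $X$ is dominated by a second countable space; (iii) $X$ is an $\aleph_0$-space.

(c) Strongness cannot be dropped in (b)(i): there is a space all of whose subspaces are dominated by second countable spaces, but which is not an $\aleph_0$-space.

## Discrete spaces and hemicompact spaces by hand

We fix notation that stays in force. Let $Y$ have a compact cover $\{F_K:K\in\mathcal K(M)\}$ ordered by a second countable $M$. Fix a countable base $\mathcal V$ of $M$ that is closed under finite unions and contains $\emptyset$ and $M$. For $V\in\mathcal V$ put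
$$N_V=\bigcup\{F_L:L\in\mathcal K(M),\ L\subset V\}.\tag{1}$$
Clearly $V\subset V'$ implies $N_V\subset N_{V'}$, and $N_M=Y$. The cover $\{F_K\}$ may be uncountable, but there are only countably many sets $N_V$.

If $K\in\mathcal K(M)$ and $O\supset K$ is open, finitely many base elements inside $O$ cover $K$, so some $V\in\mathcal V$ satisfies $K\subset V\subset O$. List the members of $\mathcal V$ that contain $K$ as $W_0,W_1,\dots$, put $V_0=M$, and choose $V_{n+1}\in\mathcal V$ with $K\subset V_{n+1}\subset V_n\cap W_n$. So for each $K$ we can fix
$$M=V_0\supset V_1\supset V_2\supset\cdots\supset K,\qquad V_n\in\mathcal V,\qquad\text{every open } O\supset K \text{ contains some } V_n.\tag{2}$$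

**A discrete dominated space is countable.** Let $Y$ be discrete, so every $F_K$ is finite. We claim that for each $K$ some $N_{V_n}$ is finite. If not, choose distinct points $w_n\in N_{V_n}$, and compact $K_n\subset V_n$ with $w_n\in F_{K_n}$. The set $L=K\cup\bigcup_nK_n$ is compact: finitely many members of an open cover of $L$ cover $K$, their union contains some $V_n$, hence all $K_m$ with $m\ge n$, and only finitely many compact sets are left. By monotonicity $F_L$ contains every $w_n$, so $F_L$ is infinite, a contradiction. Since $F_K\subset N_{V_n}$, the countably many finite sets among the $N_V$ cover $Y$, and $Y$ is countable.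

Gluing countably many compact sets that converge to $K$ into one compact set $L$ is the only way in which the ordering will be used below.

**A cosmic space strongly dominated by $\omega$ is an $\aleph_0$-space.** Put $E_n=F_{\{0,\dots,n\}}$. The sets $E_n$ are compact and increasing, and each compact subset of $Y$ lies in some $E_n$. By Fact 3 each $E_n$ has a countable base $\mathcal B_n$. If $P\subset U$ with $P$ compact and $U$ open, pick $n$ with $P\subset E_n$; finitely many members of $\mathcal B_n$ inside $U\cap E_n$ cover $P$. So $\bigcup_n\mathcal B_n$ is a countable $k$-network.

**Compact spaces.** If $X$ is compact, it is automatically strongly dominated. The whole strength of the hypothesis then lies in the proper subspaces, and by Fact 3 the conclusion is that $X$ is second countable.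

## Why the sets $N_V$ alone are not a $k$-network

Since the $N_V$ form a countable family and $F_K\subset N_{V_n}$, the first thing to try is to show that they form a $k$-network. Given $P\subset U$, strong domination gives $K$ with $P\subset F_K$, and so $P\subset N_{V_n}$ for all $n$. One then wants $N_{V_n}\subset U$ for some $n$. There are two separate obstructions.

First, $F_K$ itself need not lie in $U$. For compact $X$ with $F_K=X$ for all $K$, the only set $N_V$ is $X$. So the $N_V$ must be cut down by a second countable family of sets that separates points; Fact 3 gives one when $X$ is cosmic.

Second, the $N_{V_n}$ need not shrink to $F_K$. Let $M=\{0\}\cup\{1/n:n\ge1\}$ and $Y=\{p,q\}$, with $F_K=\{p\}$ if $K\subset\{0\}$ and $F_K=\{p,q\}$ otherwise. This is monotone. For $K=\{0\}$ we have $F_K=\{p\}$, but every open $V\ni0$ contains some $1/n$, so $N_V=\{p,q\}$.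

So the plan is the following. Find the set $C_K$ to which the $N_{V_n}$ do shrink and give conditions under which it is compact. Use this to show that hereditary domination makes $X$ cosmic. Then return to the first attempt.

## Cluster points of admissible sequences

With $K$ and $(V_n)$ as in (2), call a sequence $(w_m)$ in $Y$ *$K$-admissible* if for every $n$ we have $w_m\in N_{V_n}$ for all but finitely many $m$. Let $C_K$ be the set of all cluster points of all $K$-admissible sequences. In the two-point example above, the constant sequence $q$ is $\{0\}$-admissible and $C_{\{0\}}=\{p,q\}$.

**Lemma 1.**

1. Every $K$-admissible sequence lies in some $F_L$. Hence it has a cluster point, and all its cluster points belong to $C_K\cap F_L$.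
2. If $y_i\in C_K$ for $i\in\omega$, then $\overline{\{y_i:i\in\omega\}}\subset C_K\cap F_L$ for some $L\in\mathcal K(M)$.
3. $F_K\subset C_K\subset\overline{N_{V_n}}$ and $F_K\subset N_{V_n}$ for all $n$.
4. If $U\supset C_K$ is open, then $N_{V_n}\subset U$ for some $n$.

**Proof of 1: gluing.** Let $n(m)=\max\{n\le m:w_m\in N_{V_n}\}$; this exists because $N_{V_0}=Y$. Given $n$, for all but finitely many $m$ we have both $m\ge n$ and $w_m\in N_{V_n}$, so $n(m)\ge n$. Thus $n(m)\to\infty$. Pick compact $K_m\subset V_{n(m)}$ with $w_m\in F_{K_m}$, and let $L=K\cup\bigcup_mK_m$. To see that $L$ is compact, take a cover of $L$ by open sets of $M$. Finitely many of them cover $K$; their union $W$ contains some $V_n$, hence contains $K_m$ whenever $n(m)\ge n$, that is, for all but finitely many $m$. The remaining finitely many $K_m$ are compact. By monotonicity $w_m\in F_{K_m}\subset F_L$ for all $m$. As $F_L$ is compact, the sequence has a cluster point; as $F_L$ is closed, all cluster points lie in $F_L$, and they lie in $C_K$ by definition.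

**Proof of 2: merging countably many sequences.** Let $y_i$ be a cluster point of the admissible sequence $(w^i_m)_m$. Discarding finitely many terms does not change the cluster points, so we may assume $w^i_m\in N_{V_i}$ for all $m$. Enumerate $(w^i_m)_{(i,m)\in\omega\times\omega}$ as one sequence. It is admissible: if $w^i_m\notin N_{V_n}$, then $i<n$ (otherwise $N_{V_i}\subset N_{V_n}$), and for each of these finitely many $i$ only finitely many $m$ occur. Let $z\in\overline{\{y_i:i\in\omega\}}$. Each open neighborhood of $z$ contains some $y_i$, hence contains $w^i_m$ for infinitely many $m$. So $z$ is a cluster point of the merged sequence. Apply part 1 to the merged sequence; the resulting $L$ does not depend on $z$.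

**Proof of 3.** Since $K\subset V_n$, (1) gives $F_K\subset N_{V_n}$ for every $n$. So for $y\in F_K$ the constant sequence $y$ is admissible, and $y\in C_K$. An admissible sequence is in $N_{V_n}$ from some index on, so its cluster points are in $\overline{N_{V_n}}$.

**Proof of 4.** Otherwise pick $w_n\in N_{V_n}\setminus U$ for every $n$. For $m\ge n$ we have $w_m\in N_{V_m}\subset N_{V_n}$, so the sequence is admissible. By part 1 it has a cluster point in $C_K$, and this point lies in the closed set $Y\setminus U$, contradicting $C_K\subset U$. $\square$

Part 4 says that the $N_{V_n}$ shrink to $C_K$. Part 2 says that every *countable* subset of $C_K$ has closure inside a compact set. To conclude that $C_K$ is compact we need some smallness of $Y$.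

## $\Sigma$-pairs and the compactness of $C_K$

**Definition ($\Sigma$-pair).** A *$\Sigma$-pair* for $Y$ is $(\mathcal N,\mathcal C)$, where $\mathcal C$ is a cover of $Y$ by compact sets and $\mathcal N$ is a countable family of closed subsets of $Y$ such that for $C\in\mathcal C$ and open $U\supset C$ there is $N\in\mathcal N$ with $C\subset N\subset U$. A space with a $\Sigma$-pair is called a *$\Sigma$-space* here (that is, a Lindelöf $\Sigma$-space).

A compact $Y$ has the $\Sigma$-pair $(\{Y\},\{Y\})$. A cosmic $Y$ has one in which $\mathcal C$ consists of the singletons and $\mathcal N$ of the closures of the members of a countable network (if $x\in G\subset\overline G\subset U$ and $x\in N\subset G$, then $x\in\overline N\subset U$). So a $\Sigma$-pair is a countable network that resolves points only up to compact sets.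

**Lemma 2.** Let $Y$ be as in the standing notation for (a) and (b).

(a) If all $C_K$ are compact, then $Y$ is a $\Sigma$-space.

(b) If $Y$ is hS, or $Y$ is hL, or $Y$ is discrete, then all $C_K$ are compact.

(c) Every $\Sigma$-space is Lindelöf.

**Proof of (a).** Let $\mathcal C=\{C_K:K\in\mathcal K(M)\}$ and $\mathcal N=\{\overline{N_V}:V\in\mathcal V\}$. By Lemma 1(3), $\mathcal C$ covers $Y$. If $C_K\subset U$ with $U$ open, Fact 1 gives an open $G$ with $C_K\subset G\subset\overline G\subset U$. By Lemma 1(4), $N_{V_n}\subset G$ for some $n$, and with Lemma 1(3) we get $C_K\subset\overline{N_{V_n}}\subset\overline G\subset U$.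

**Proof of (b).** Assume $C_K\ne\emptyset$. If $Y$ is hS, pick a countable dense $E\subset C_K$. By Lemma 1(2), $C_K\subset\overline E\subset C_K\cap F_L$ for some $L$. So $C_K=\overline E$ is a closed subset of the compact set $F_L$. If $Y$ is hL, then $C_K$ is Lindelöf. Any sequence in $C_K$ lies in a compact $F_L$, so it has a cluster point, and this point is in the closure of the set of terms, hence in $C_K$, by Lemma 1(2). By Fact 6, $C_K$ is compact. If $Y$ is discrete, Lemma 1(2) puts every countable subset of $C_K$ into a compact, hence finite, set; so $C_K$ is finite.

**Proof of (c).** Let $\mathcal U$ be an open cover of a space with $\Sigma$-pair $(\mathcal N,\mathcal C)$. For $C\in\mathcal C$ take a finite union $U_C$ of members of $\mathcal U$ containing $C$, and $N\in\mathcal N$ with $C\subset N\subset U_C$. Only countably many different $N$ arise; they cover the space, and each is covered by finitely many members of $\mathcal U$. $\square$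

## Hereditary domination gives the hereditary Lindelöf property

From here until cosmicity of $X$ is proved (Steps 1–5, with Lemmas 4 and 5), **we assume that every subspace of $X$ is dominated by a second countable space.**

**Step 1: discrete subspaces of $X$ are countable.** This provides the contradiction used in Step 2. A discrete subspace is dominated, so by Lemma 2 it is a $\Sigma$-space and hence Lindelöf; a discrete Lindelöf space is countable.

**Step 2: $X$ is hL.** The purpose is to make Lemma 2(b) available for every subspace. Suppose $X$ is not hL. Then some $Z\subset X$ has a family of open sets covering it without a countable subcover. Recursively, for $\alpha<\omega_1$, pick a point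
$$x_\alpha\in Z\setminus\bigcup_{\beta<\alpha}U_\beta$$
and a member $U_\alpha$ of the family with $x_\alpha\in U_\alpha$. Let $Y=\{x_\alpha:\alpha<\omega_1\}$; the $x_\alpha$ are distinct. If $\gamma>\alpha$, then $x_\gamma\notin\bigcup_{\beta\le\alpha}U_\beta$. So each initial segment
$$\{x_\beta:\beta\le\alpha\}=Y\cap\bigcup_{\beta\le\alpha}U_\beta$$
is open in $Y$. These countable sets cover the uncountable $Y$ without a countable subcover, so $Y$ is not Lindelöf.

We claim that $Y$ is hS. Otherwise there is a nonseparable $Z'\subset Y$. Since no countable subset of $Z'$ is dense in $Z'$, we can choose recursively
$$z_\alpha\in Z'\setminus\overline{\{z_\beta:\beta<\alpha\}}\qquad(\alpha<\omega_1).$$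
The $z_\alpha$ are distinct. Write $z_\alpha=x_{\varphi(\alpha)}$ with $\varphi:\omega_1\to\omega_1$ injective. There is an uncountable $A\subset\omega_1$ on which $\varphi$ is strictly increasing. Indeed, if countably many elements of $A$ have been chosen, let $\delta<\omega_1$ bound them and their $\varphi$-values; by injectivity only countably many $\alpha$ have $\varphi(\alpha)\le\delta$, so some $\alpha>\delta$ has $\varphi(\alpha)>\delta$, and we add it to $A$. Let $\alpha\in A$. Then $z_\alpha$ has a neighborhood missing all $z_\beta$ with $\beta<\alpha$. Its neighborhood $\{x_\beta:\beta\le\varphi(\alpha)\}$ in $Y$ misses all $z_\beta$ with $\beta\in A$, $\beta>\alpha$, because then $\varphi(\beta)>\varphi(\alpha)$. So $\{z_\alpha:\alpha\in A\}$ is an uncountable discrete subspace, contradicting Step 1.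

Now $Y$ is hS and dominated by a second countable space, so by Lemma 2 it is a $\Sigma$-space and Lindelöf, a contradiction. Hence $X$ is hL.

**Step 3: every subspace of $X$ is a $\Sigma$-space.** This is the form in which the hypothesis is used from now on. Every subspace is hL by Step 2 and dominated by assumption, so Lemma 2(b) and (a) apply.

## The double arrow space: hL, hS and compact are not enough

We want to show that $X$ is cosmic. One may hope to finish using only properties of $X$ itself: it is an hL $\Sigma$-space, and perhaps hS. This cannot work. Let $D=[0,1]\times\{0,1\}$ with the order topology of the lexicographic order.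

The order has a least and a greatest element, and every nonempty $B\subset D$ has a supremum: let $s$ be the supremum of the first coordinates; if $s$ is attained in $B$, then $B$ has a maximum, and otherwise $\sup B=(s,0)$. So $D$ is compact, hence a $\Sigma$-space, strongly dominated by a point.

The interval of $D$ strictly between $(x,0)$ and $(y,1)$ is a neighborhood of $(x,1)$ when $x<y$. Its trace on $T=\{(z,1):0\le z<1\}$ is $\{(z,1):x\le z\le y\text{ and }z\ne y\}$, so $T$ is $[0,1)$ with the Sorgenfrey topology, with base $[x,y)$. Likewise $\{(z,0):0<z\le1\}$ carries the topology with base $(y,x]$, a mirror image, and only the points $(0,0)$ and $(1,1)$ remain. So $D$ is hL and hS as soon as the Sorgenfrey line is.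

The Sorgenfrey line is hL. Given open sets $U_i$, let $W$ be the union of their Euclidean interiors; countably many $U_i$ cover $W$, as the Euclidean line is hL. Each $x\in\bigcup_iU_i\setminus W$ has $[x,x+\varepsilon_x)$ inside some $U_i$, so $(x,x+\varepsilon_x)\subset W$ contains no other point of $\bigcup_iU_i\setminus W$. These intervals are therefore pairwise disjoint, and there are only countably many such $x$. The Sorgenfrey line is also hS. For $Z\subset\mathbb R$ let $E\subset Z$ be countable and Euclidean dense in $Z$, and let $E'$ be the set of $x\in Z$ with $[x,x+\varepsilon)\cap Z=\{x\}$ for some $\varepsilon>0$; disjoint intervals show again that $E'$ is countable. If $z\in Z\setminus E'$, each $(z,z+\varepsilon)$ meets $Z$ and so meets $E$. Thus $E\cup E'$ is dense in $Z$.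

But $D$ is not cosmic, since $T$ is not: if $\mathcal N$ is a network of $T$ (identified with $[0,1)$), choose $N_x\in\mathcal N$ with $x\in N_x\subset[x,1)$; then $x=\min N_x$, so $x\mapsto N_x$ is injective and $\mathcal N$ is uncountable.

So the hypothesis must be applied to well-chosen subspaces. In $D$ the subspace $T$ is the one to look at, and its visible feature is that *all its compact subsets are countable*. To check this, let $K\subset T$ be compact and $x\in K$. If there were a strictly increasing sequence $x_n\to x$ in $K$ (in the Euclidean sense), the disjoint open sets $[0,x_0)$, $[x_n,x_{n+1})$, $[x,1)$ would cover $T$ with every $[x_n,x_{n+1})$ meeting $K$, and $K$ would not be compact. So some $(x-\varepsilon_x,x)$ misses $K$; these intervals are disjoint, and $K$ is countable. The next section shows that subspaces with this feature are under control.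

## Subspaces whose compact sets are countable

I believe it is a theorem of R. Hodel that spaces that are hereditarily Lindelöf $\Sigma$-spaces are cosmic. We do not rely on this: a full proof follows, ending with Step 5.

**Lemma 3.** Let $Y$ be a $\Sigma$-space having a countable family $\mathcal D$ of closed sets such that for distinct $y,z\in Y$ there is $D\in\mathcal D$ with $y\in D\not\ni z$. Then $Y$ is cosmic.

**Proof.** Let $(\mathcal N,\mathcal C)$ be a $\Sigma$-pair, and let $\mathcal D'$ be the family of finite intersections of members of $\mathcal D$, including the empty intersection $Y$. Let $y\in U$ with $U$ open, and choose $C\in\mathcal C$ with $y\in C$. The set $C\setminus U$ is compact and does not contain $y$, so it is covered by the open sets $Y\setminus D$ with $y\in D\in\mathcal D$. Finitely many suffice; intersecting the corresponding $D$ gives $D'\in\mathcal D'$ with $y\in D'$ and $D'\cap(C\setminus U)=\emptyset$. Then $C\subset U\cup(Y\setminus D')$, which is open, so some $N\in\mathcal N$ satisfies $C\subset N\subset U\cup(Y\setminus D')$. Hence $y\in N\cap D'\subset U$. Thus $\{N\cap D':N\in\mathcal N,\ D'\in\mathcal D'\}$ is a countable network. $\square$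

**Lemma 4.** If $Z\subset X$ and all compact subsets of $Z$ are countable, then $Z$ is cosmic.

**Proof.** The idea is that a $\Sigma$-pair determines a point up to a compact set, here up to countably many choices; we split $Z$ into countably many pieces on which it determines points.

Let $(\mathcal N,\mathcal C)$ be a $\Sigma$-pair for $Z$ (Step 3). For $C\in\mathcal C$ we have
$$C=\bigcap\{N\in\mathcal N:C\subset N\},\tag{3}$$
because if $p\notin C$, the definition applied to $U=Z\setminus\{p\}$ gives $N\in\mathcal N$ with $C\subset N\not\ni p$. Put $s(y)=\{N\in\mathcal N:y\in N\}$. If $y\in C\in\mathcal C$ and $s(z)=s(y)$, then $z$ lies in every $N\supset C$, so $z\in C$ by (3). Thus the fiber of $s$ through $y$ lies in the compact, hence countable, set $C$. Enumerate each fiber as a sequence, possibly with repetitions, and let $Z_n$ consist of the $n$-th points of all fibers. Then $Z=\bigcup_nZ_n$ and $s$ is injective on each $Z_n$.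

Since $Z$ is regular and hL, Fact 4 gives $Z\setminus N=\bigcup_kF_{N,k}$ with $F_{N,k}$ closed in $Z$, for each $N\in\mathcal N$. Let $y\ne z$ in $Z_n$. Then $s(y)\ne s(z)$, so some $N\in\mathcal N$ contains exactly one of them. If $y\in N$, then $y\in N\not\ni z$. Otherwise $z\in N$, and $y\in F_{N,k}\not\ni z$ for some $k$. So the traces on $Z_n$ of all the $N$ and $F_{N,k}$ form a countable family of closed sets as in Lemma 3. The subspace $Z_n$ is a $\Sigma$-space by Step 3, so it is cosmic by Lemma 3. Hence $Z=\bigcup_nZ_n$ is cosmic. $\square$

The proof uses Step 3 for $Z$ and for the pieces $Z_n$. In particular, if every subspace of the Sorgenfrey space $T$ were dominated, Lemma 4 with $X=Z=T$ would make $T$ cosmic, which it is not. So some subspace of the double arrow space is not dominated by a second countable space.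

In general $X$ may have many uncountable compact sets. We need to know how large they are.

**Lemma 5.** Let $P\subset X$ be compact and uncountable. Then $|P|\ge\mathfrak c$, and there is a countable $E\subset P$ with $\overline E$ uncountable.

**Proof.** Let $W$ be the union of all countable relatively open subsets of $P$. By hL, countably many of them cover $W$, so $W$ is countable; it is open in $P$. So $P'=P\setminus W$ is nonempty and compact. It has no isolated points: if $O$ is open in $P$ with $O\cap P'=\{p\}$, then $O\subset W\cup\{p\}$ is countable, so $p\in O\subset W$, a contradiction.

Hence every nonempty open subset of $P'$ contains two points, which by regularity have open neighborhoods with disjoint closures inside that subset. So, starting from $O_\emptyset=P'$, we can choose nonempty relatively open $O_\sigma\subset P'$ for $\sigma\in2^{<\omega}$ such that $\overline{O_{\sigma0}}$ and $\overline{O_{\sigma1}}$ are disjoint subsets of $O_\sigma$. Put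
$$Q=\bigcap_n\bigcup_{|\sigma|=n}\overline{O_\sigma},$$
a compact set. For each $n$ the sets $\overline{O_\sigma}$, $|\sigma|=n$, are pairwise disjoint, so each $q\in Q$ lies in exactly one of them; as $\overline{O_{\sigma i}}\subset\overline{O_\sigma}$, the corresponding $\sigma$ extend one another and define a point $g(q)\in2^\omega$. The preimage under $g$ of the basic set $\{x:\sigma\subset x\}$ is $Q\cap\overline{O_\sigma}$; this is closed, and so is the union of the finitely many others of the same level, so it is clopen in $Q$ and $g$ is continuous. For $x\in2^\omega$ the intersection of the decreasing nonempty compact sets $\overline{O_{x|n}}$ is nonempty and is mapped to $x$, so $g$ is onto. Hence $|P|\ge|Q|\ge\mathfrak c$.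

Take a countable $E\subset Q$ with $g(E)$ dense in $2^\omega$. As $Q$ is compact, $\overline E\subset Q$ is compact, and $g(\overline E)$ is a closed set containing a dense set. So $g(\overline E)=2^\omega$, and $\overline E$ is uncountable. $\square$

## Hereditary separability and counting closed sets

**Step 4: $X$ is hS, and has at most $\mathfrak c$ points and at most $\mathfrak c$ closed subsets.** This is needed to list all uncountable compact sets in length $\mathfrak c$.

Suppose $X$ is not hS. As in Step 2, a nonseparable subspace yields $Y=\{y_\alpha:\alpha<\omega_1\}$ with $y_\alpha\notin\overline{\{y_\beta:\beta<\alpha\}}$ for all $\alpha$. For $\gamma\ge\alpha$ we have $y_\gamma\notin\overline{\{y_\beta:\beta<\gamma\}}\supset\overline{\{y_\beta:\beta<\alpha\}}$, so each initial segment $\{y_\beta:\beta<\alpha\}$ is closed in $Y$. Every countable subset of $Y$ lies in such a segment, so it has countable closure in $Y$. By Lemma 5 an uncountable compact subset of $Y$ would contain a countable set with uncountable closure, so all compact subsets of $Y$ are countable. By Lemma 4, $Y$ is cosmic, hence separable. But a countable dense subset of $Y$ would have the uncountable closure $Y$, a contradiction. So $X$ is hS.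

Let $(\mathcal N,\mathcal C)$ be a $\Sigma$-pair for $X$. Formula (3) holds here with the same proof, so each $C\in\mathcal C$ is determined by a subset of the countable $\mathcal N$, and $|\mathcal C|\le\mathfrak c$. Each $C$ is compact and hL. For $p\in C$, Fact 4 makes $C\setminus\{p\}$ a countable union of closed sets, so $p$ is a $G_\delta$ in $C$, and by Fact 5 $C$ is first countable. As $X$ is hS, $C$ has a countable dense subset, and every point of $C$ is the limit of a sequence from it. There are at most $\mathfrak c$ such sequences, so $|C|\le\mathfrak c$. Hence $|X|\le\mathfrak c\cdot\mathfrak c=\mathfrak c$. Finally, by hS each closed set is the closure of a countable set, so there are at most $\mathfrak c^\omega=\mathfrak c$ closed sets.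

## Splitting $X$ by a Bernstein set

**Step 5: $X$ is cosmic.** The idea is to split $X$ into two parts neither of which contains an uncountable compact set, so that Lemma 4 applies to both.

If $X$ has no uncountable compact subset, apply Lemma 4 to $Z=X$. Otherwise, compact sets being closed, Step 4 lets us list the uncountable compact subsets of $X$ as $\{P_\xi:\xi<\mathfrak c\}$, with repetitions allowed. By recursion on $\xi<\mathfrak c$ choose two distinct points $a_\xi,b_\xi\in P_\xi$ different from all $a_\eta,b_\eta$ with $\eta<\xi$. This is possible because fewer than $\mathfrak c$ points are excluded and $|P_\xi|\ge\mathfrak c$ by Lemma 5. This is why Lemma 5 must give $\mathfrak c$ points and not just uncountably many; no assumption on the size of $\mathfrak c$ is involved.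

Let $A=\{a_\xi:\xi<\mathfrak c\}$. No $P_\xi$ is contained in $A$, because $b_\xi\in P_\xi\setminus A$. No $P_\xi$ is contained in $X\setminus A$, because $a_\xi\in P_\xi\cap A$. So all compact subsets of $A$ and of $X\setminus A$ are countable. By Lemma 4 both are cosmic, and so is their union $X$.

We have proved, in ZFC:
$$\text{if every subspace of } X \text{ is dominated by a second countable space, then } X \text{ is cosmic.}\tag{4}$$

## Cutting the sets $N_V$ by a coarser second countable topology

**Step 6: a cosmic space $X$ that is strongly dominated by a second countable space is an $\aleph_0$-space.** Here we return to the first attempt, with $C_K$ in place of $F_K$ and with a countable family available for cutting. The hereditary assumption is no longer in force in this step.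

Let $\{F_K:K\in\mathcal K(M)\}$ witness strong domination, and use $\mathcal V$, $N_V$, $V_n$, $C_K$ as before with $Y=X$. By Fact 2, $X$ is hS, so every $C_K$ is compact by Lemma 2(b). Let $\tau'$ be a coarser second countable Tychonoff topology on $X$ (Fact 3), fix a countable base of $\tau'$, and let $\mathcal G$ be the countable family of all finite unions of $\tau'$-closures of members of this base. We claim that the countable family
$$\{N_V\cap G:V\in\mathcal V,\ G\in\mathcal G\}$$
is a $k$-network of $X$.

Let $P\subset U$ with $P$ compact and $U$ open. By strong domination choose $K$ with $P\subset F_K$. The set $P$ and the closed subset $C_K\setminus U$ of $C_K$ are disjoint and compact in $X$, hence compact in the coarser Hausdorff topology $\tau'$; in particular $C_K\setminus U$ is $\tau'$-closed. As $\tau'$ is regular, each $p\in P$ is in a member of the base of $\tau'$ whose $\tau'$-closure misses $C_K\setminus U$. Finitely many of these cover $P$, so there is $G\in\mathcal G$ with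
$$P\subset G,\qquad G\cap(C_K\setminus U)=\emptyset.$$
The set $G$ is $\tau'$-closed, hence closed in $X$, so $U\cup(X\setminus G)$ is open, and it contains $C_K$. By Lemma 1(4), $N_{V_n}\subset U\cup(X\setminus G)$ for some $n$. With Lemma 1(3),
$$P\subset F_K\cap G\subset N_{V_n}\cap G\subset U.$$
So the single set $N_{V_n}\cap G$ does what is required, and $X$ is an $\aleph_0$-space.

**Proof of Theorem 1.** If every subspace of $X$ is strongly dominated by a second countable space, then every subspace is dominated, so $X$ is cosmic by (4). Also $X$ itself is strongly dominated, so $X$ is an $\aleph_0$-space by Step 6. Only ZFC was used. $\square$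

## Second countable spaces built from sequences of network members

We turn to Theorem 2. By Fact 2, subspaces of cosmic spaces are cosmic and subspaces of $\aleph_0$-spaces are $\aleph_0$-spaces. So for the converses it suffices to show that a cosmic space is dominated, and an $\aleph_0$-space strongly dominated, by a second countable space. That these spaces are, respectively, continuous and compact-covering images of separable metrizable spaces is due to E. Michael, *$\aleph_0$-spaces*, J. Math. Mech. 15 (1966). Here is a direct argument.

**Step 7: a cosmic space $Y$ is dominated by a second countable space.** The purpose is to construct a second countable $M$ and a continuous surjection $f:M\to Y$. We may assume $Y\ne\emptyset$, since the empty space is trivially strongly dominated (put $F_K=\emptyset$).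

Let $\mathcal N$ be a countable network of $Y$ consisting of closed sets. For later use we allow $\mathcal N$ to be a $k$-network. Closed members can be had in both cases: given a compact $K$ (a single point, for networks) and open $U\supset K$, take $G$ from Fact 1; what is chosen for $K\subset G$ has its closures inside $\overline G\subset U$. Give $\mathcal N$ the discrete topology and let $M\subset\mathcal N^\omega$ consist of all $\sigma$ for which there is $x\in\bigcap_n\sigma_n$ such that every neighborhood of $x$ contains some $\sigma_n$. Such $x$ is unique: any other point of $\bigcap_n\sigma_n$ would lie in every neighborhood of $x$. Put $f(\sigma)=x$.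

As a subspace of $\mathcal N^\omega$, $M$ is second countable. The map $f$ is continuous: if $f(\sigma)\in U$ with $U$ open and $\sigma_n\subset U$, then every $\tau\in M$ with $\tau_n=\sigma_n$ has $f(\tau)\in\tau_n\subset U$. It is onto: for $x\in Y$, enumerate all members of $\mathcal N$ containing $x$, with repetitions if necessary; the resulting $\sigma$ is in $M$ with $f(\sigma)=x$, since $\mathcal N$ is a network. So $\{f(K):K\in\mathcal K(M)\}$ is a compact cover of $Y$ ordered by $M$.

**Step 8: an $\aleph_0$-space $Y$ is strongly dominated by a second countable space.** Take $\mathcal N$ in Step 7 to be a $k$-network. We show that every nonempty compact $P\subset Y$ equals $f(L)$ for some $L\in\mathcal K(M)$; for $P=\emptyset$ there is nothing to do.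

List, possibly with repetitions, all finite subfamilies of $\mathcal N$ that cover $P$ as $\mathcal F_0,\mathcal F_1,\dots$. There are only countably many, and there is at least one (take $U=Y$ in the definition of a $k$-network). Each $\mathcal F_n$ is nonempty as $P\ne\emptyset$. Let
$$L=\Big\{\sigma\in\prod_n\mathcal F_n:\ P\cap\bigcap_n\sigma_n\ne\emptyset\Big\}.$$
The product of the finite discrete spaces $\mathcal F_n$ is compact, and $L$ is closed in it: if $P\cap\bigcap_n\sigma_n=\emptyset$, then, as $P$ is compact and the $\sigma_n$ are closed, $P\cap\sigma_0\cap\dots\cap\sigma_n=\emptyset$ for some $n$, and every $\tau$ agreeing with $\sigma$ up to $n$ is outside $L$. So $L$ is compact.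

Next we show $L\subset M$ and $f(L)\subset P$. Let $\sigma\in L$, $x\in P\cap\bigcap_n\sigma_n$, and let $U$ be an open neighborhood of $x$. Choose an open $G\ni x$ with $\overline G\subset U$. The sets $P\cap\overline G\subset U$ and $P\setminus G\subset Y\setminus\{x\}$ are compact, so there are finite $\mathcal A,\mathcal B\subset\mathcal N$ with
$$P\cap\overline G\subset\bigcup\mathcal A\subset U,\qquad P\setminus G\subset\bigcup\mathcal B\subset Y\setminus\{x\}.$$
Then $\mathcal A\cup\mathcal B$ covers $P$, so it is $\mathcal F_n$ for some $n$. Since $x\in\sigma_n$ and no member of $\mathcal B$ contains $x$, we have $\sigma_n\in\mathcal A$, and so $\sigma_n\subset U$. As $U$ was arbitrary, $\sigma\in M$ and $f(\sigma)=x\in P$.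

Finally, let $x\in P$. For each $n$ choose $\sigma_n\in\mathcal F_n$ with $x\in\sigma_n$. Then $\sigma\in L$. By the preceding paragraph, applied to this $x$, $f(\sigma)=x$. So $f(L)=P$, and $\{f(K):K\in\mathcal K(M)\}$ witnesses strong domination.

**Proof of Theorem 2(a) and (b).** In (a), the forward direction is (4), and the converse is Step 7 applied to all subspaces. In (b), (i)$\Rightarrow$(ii) is trivial, (ii)$\Rightarrow$(iii) is (4) followed by Step 6, and (iii)$\Rightarrow$(i) is Step 8 applied to all subspaces. $\square$

## A cosmic plane that is not an $\aleph_0$-space

**Step 9: the space for Theorem 2(c).** By (a), we need a cosmic space that is not an $\aleph_0$-space. Let $X=\mathbb R^2$, where points off the $x$-axis have Euclidean neighborhoods and $(a,0)$ has the neighborhood base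
$$B_n(a)=\{(a,0)\}\cup\Big\{(x,y):0<|x-a|<\tfrac1n,\ |y|<\tfrac{|x-a|}n\Big\},\qquad n\ge1.$$
The sets $B_n(a)$ decrease with $n$. Each lies in a Euclidean disc around $(a,0)$ whose radius tends to $0$ as $n\to\infty$, so every Euclidean open set contains a basic neighborhood of each of its points. Each $B_n(a)\setminus\{(a,0)\}$ is Euclidean open, so $B_n(a)$ also contains a basic neighborhood of each of its points. Hence this is a topology finer than the Euclidean one, and it is Hausdorff and first countable.

It is regular. At points off the axis, use small closed Euclidean discs, which are closed in $X$. At $(a,0)$, the closure of $B_{n+1}(a)$ lies in its Euclidean closure, and so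
$$\overline{B_{n+1}(a)}\subset\Big\{|x-a|\le\tfrac1{n+1},\ |y|\le\tfrac{|x-a|}{n+1}\Big\}\subset B_n(a);$$
for the last inclusion, if $x=a$ then $y=0$, and if $x\ne a$ the inequalities defining $B_n(a)$ hold strictly.

The axis carries the Euclidean topology as a subspace, because $B_n(a)$ meets it in the interval of radius $1/n$ about $a$; the complement of the axis carries the Euclidean topology too. So $X$ is a union of two second countable subspaces, and it is cosmic. Hence it is regular and Lindelöf, and so Tychonoff. By (a), all subspaces of $X$ are dominated by second countable spaces.

**Step 10: $X$ is not second countable.** Suppose there is a countable base. For each $a\in\mathbb R$ choose a base element $O_a$ and $k_a\ge1$ with $B_{k_a}(a)\subset O_a\subset B_1(a)$. For an uncountable set $A\subset\mathbb R$ we have $O_a=O$ and $k_a=k$ for all $a\in A$. An uncountable set of reals has two distinct points $a,b$ with $|a-b|<1/k$. For $0<y<|a-b|/k$ we get $(a,y)\in B_k(b)\subset O\subset B_1(a)$. But the only point of $B_1(a)$ with first coordinate $a$ is $(a,0)$, a contradiction.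

**Step 11: a first countable $\aleph_0$-space is second countable** (Michael). This turns Step 10 into the statement we want. Let $\mathcal N$ be a countable $k$-network, which we may assume closed under finite unions. Let $x\in U$ with $U$ open, let $\{G_n:n\ge1\}$ be a decreasing base at $x$ inside $U$, and let $N_1,N_2,\dots$ list, possibly with repetitions, the members of $\mathcal N$ contained in $U$; there is at least one, since $\{x\}\subset U$ is compact. Suppose no $N\in\mathcal N$ with $N\subset U$ has $x$ in its interior. Since $N_1\cup\dots\cup N_n$ is such an $N$, it does not contain $G_n$, and we can pick
$$x_n\in G_n\setminus(N_1\cup\dots\cup N_n).$$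
Then $x_n\to x$, so $\{x\}\cup\{x_n:n\ge1\}$ is a compact subset of $U$. By the $k$-network property it is covered by finitely many of the $N_i$, say with indices at most $m$. But $x_m\notin N_1\cup\dots\cup N_m$, a contradiction. So some $N\in\mathcal N$ with $N\subset U$ has $x$ in its interior; that is, the interiors of the members of $\mathcal N$ form a countable base.

**Proof of Theorem 2(c).** The space $X$ of Step 9 is first countable, and by Step 10 it is not second countable, so by Step 11 it is not an $\aleph_0$-space. All its subspaces are dominated by second countable spaces. $\square$
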